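# Stringy E-polynomials of twisted character varieties: matching characters of $\Gamma$ with fixed loci

Take $2g$ matrices in $\mathrm{SL}_n(\mathbb C)$ whose product of commutators is a fixed primitive $n$-th root of unity times the identity, up to simultaneous conjugation. They form a smooth variety, and multiplying the matrices by $n$-th roots of unity makes a finite group $\Gamma$ act on it. The variety belongs to $\mathrm{SL}_n$; its quotient by $\Gamma$ belongs to the Langlands dual group $\mathrm{PGL}_n$. The quotient is an orbifold, so one counts it by a "stringy" recipe: each $\gamma\in\Gamma$ contributes the cohomology of its fixed locus, shifted and twisted by a line bundle that comes from a gerbe. The question is whether this count for $\mathrm{PGL}_n$ equals the ordinary E-polynomial for $\mathrm{SL}_n$. Hausel and Villegas conjectured in 2004 that it does (the conjecture "B-TMS", stated in "Mirror symmetry, Langlands duality and the Hitchin system"); Hausel–Villegas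 and Mereb established it for $n$ prime and for $n=4$. We prove it for all $g\ge2$, $n\ge2$. We begin with $n=2$, where everything can be done by hand.

## 1. Rank two: split and nonsplit tori

The definitions below are given for all $n$, because they cost the same, and are tried on $n=2$ at once.

### 1.1 The varieties and the finite group

Let $g\ge2$, $n\ge2$, $\zeta_n=e^{2\pi i/n}$, $[A,B]=ABA^{-1}B^{-1}$. For a tuple $x=(x_1,\dots,x_{2g})$ put $\Pi(x)=\prod_{i=1}^g[x_{2i-1},x_{2i}]$.

**Definition (twisted character varieties).** For $(d,n)=1$ let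
$$R^d=\{x\in\mathrm{SL}_n(\mathbb C)^{2g}:\ \Pi(x)=\zeta_n^dI_n\},\qquad M^d=\mathcal M_B^d(\mathrm{SL}_n(\mathbb C))=R^d/\!\!/\,\mathrm{PGL}_n(\mathbb C),$$
where $h\in \mathrm{PGL}_n$ acts by $hx=(hx_ih^{-1})_i$. The group $\Gamma=\mu_n^{2g}$ acts on $R^d$ by $\delta x=(\delta_ix_i)_i$ (scalars cancel in commutators); this commutes with conjugation, so $\Gamma$ acts on $M^d$, and $\mathcal M^d_B(\mathrm{PGL}_n(\mathbb C))=M^d/\Gamma$ as an orbifold.

Every $x\in R^d$ is an irreducible tuple: on an invariant subspace of dimension $l$, taking determinants of $\Pi(x)=\zeta_n^d$ gives $\zeta_n^{dl}=1$, so $n\mid l$. Hence by Schur's lemma the $\mathrm{PGL}_n$-action is free. We take as known that $M^d$ is a smooth variety and that $R^d\to M^d$ is a principal $\mathrm{PGL}_n$-bundle. As the quotient of an affine variety, $M^d$ is affine.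

For $n=2$ and $d$ odd, $\zeta_2^d=-1$. So there is a single variety, which we call $M$, with a single $R$.

### 1.2 E-polynomials of isotypic parts

**Definition (E-polynomial).** For a complex variety $X$,
$$E(X;x,y)=\sum_{i,j,k}(-1)^kh^{i,j}\big(W_{i+j}/W_{i+j-1}(H^k_c(X;\mathbb C))\big)x^iy^j .$$
If a finite abelian group $G$ acts on $X$ and $\rho$ is a character of $G$, then $E_\rho(X)$ is given by the same formula for the part of $H_c^*(X;\mathbb C)$ on which $a^*=\rho(a)$ for all $a\in G$. So $E(X)=\sum_\rho E_\rho(X)$. We write $E(M^d)_\kappa$ for $\kappa\in\hat\Gamma=\mathrm{Hom}(\Gamma,\mathbb C^*)$, and $q=xy$.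

If $L$ is a flat unitary line bundle of finite order on $X$, it becomes trivial on a finite étale cover, $H_c^*(X;L)$ is an isotypic summand of the compactly supported cohomology of the cover, and it inherits a mixed Hodge structure. If $L$ is equivariant for a finite group $C$, then $E(X;L)^C$ uses the $C$-invariant part of $H_c^*(X;L)$.

*Example.* For $\mathbb C^*$, the space $H^2_c$ is of type $(1,1)$ and $H^1_c$ is of type $(0,0)$, so $E=q-1$. Inversion acts by $+1$ on $H^2_c$ and by $-1$ on $H^1_c$, so $E_+=q$, $E_-=-1$ and $E_+-E_-=q+1$. On $(\mathbb C^*)^N$ the Künneth formula gives $E_++E_-=(q-1)^N$ and $E_+-E_-=(q+1)^N$, hence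
$$E_-\big((\mathbb C^*)^N\big)=\tfrac12\big((q-1)^N-(q+1)^N\big).\tag{1}$$

### 1.3 The gerbe of lifts and its line bundles

**Definition (gerbe of lifts).** The $\mu_n$-gerbe $B$ on $M^e$ has as objects over $U\subset M^e$ the pairs $(Q,\varphi)$, where $Q\to U$ is an $\mathrm{SL}_n$-bundle and $\varphi:Q/\mu_n\cong R^e|_U$ is an isomorphism of $\mathrm{PGL}_n$-bundles. Via $\mu_n\subset U(1)$ it is a flat unitary gerbe. For $\delta\in\Gamma$, the isomorphism $\delta:R^e|_U\to R^e|_{\delta U}$ gives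
$$\delta_*:B(U)\to B(\delta U),\qquad (Q\to U,\varphi)\mapsto(Q\to U\xrightarrow{\ \delta\ }\delta U,\ \delta\varphi).$$
This is a strict action of $\Gamma$; it is the equivariant structure, and $\hat B$ is the resulting gerbe on $M^e/\Gamma$. On $(M^e)^\gamma$ the map $\gamma_*$ is an automorphism of $B$, that is, a $\mu_n$-torsor with an action of $C(\gamma)=\Gamma$. The associated line bundle is $L_\gamma^{\hat B}$, and $L_\gamma^{\hat B^k}=(L_\gamma^{\hat B})^{\otimes k}$.

**Step (making the torsor explicit).** We want a concrete space in place of "an automorphism of a gerbe". Let $R_\gamma$ be the preimage of $(M^e)^\gamma$ in $R^e$. Since $R^e\times_{M^e}R^e\cong\mathrm{PGL}_n\times R^e$, there is a morphism $\bar u:R_\gamma\to\mathrm{PGL}_n$ with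
$$\gamma x=\bar u(x)x,\qquad \bar u(hx)=h\bar u(x)h^{-1},\qquad \bar u(\delta x)=\bar u(x)\quad(h\in\mathrm{PGL}_n,\ \delta\in\Gamma).\tag{2}$$
Indeed $\gamma(hx)=h\gamma x=h\bar u(x)h^{-1}\cdot hx$ and $\gamma\delta x=\delta\gamma x=\bar u(x)\,\delta x$, and the action is free.

Let $P=(Q,\varphi)$ be an object over $U\subset(M^e)^\gamma$. Then $\gamma_*P=(Q,\gamma\varphi)$, and the torsor is $\mathrm{Isom}(P,\gamma_*P)$. Up to inversion it is the torsor of automorphisms $\psi$ of the $\mathrm{SL}_n$-bundle $Q$ that lift the automorphism $x\mapsto\gamma x=\bar u(x)x$ of $R_\gamma|_U$. Such a $\psi$ has the form $\psi(z)=\tilde u(z)z$ with $\tilde u:Q\to\mathrm{SL}_n$ equivariant for conjugation. As $\mu_n$ acts trivially by conjugation, $\tilde u$ is an equivariant function on $R_\gamma|_U$ that lifts $\bar u$. So the torsor is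
$$\mathcal T_\gamma=\{(x,\tilde u):\ x\in R_\gamma,\ \tilde u\in\mathrm{SL}_n\text{ lifts }\bar u(x)\}/\mathrm{PGL}_n .\tag{3}$$
Now the $\Gamma$-action. Since $\delta_*\gamma_*=\gamma_*\delta_*$, the structure map is $\mathrm{Isom}(P,\gamma_*P)\to\mathrm{Isom}(\delta_*P,\gamma_*\delta_*P)$. It leaves $Q$ and $\psi$ unchanged and replaces $\varphi$ by $\delta\varphi$. A point $z\in Q$ with $\varphi(z)=x$ and $\tilde u(z)=\tilde u$ now lies over $\delta x$ with the same $\tilde u$. So $\delta$ acts on $\mathcal T_\gamma$ by $(x,\tilde u)\mapsto(\delta x,\tilde u)$. For $\gamma=1$ we have $\bar u=1$, so $\mathcal T_1=M^e\times\mu_n$ and $L_1$ is trivial, also equivariantly.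

### 1.4 The stringy E-polynomial and the claim in rank two

**Definition (stringy E-polynomial).** As $\Gamma$ is abelian,
$$E_{st}^{\hat B^k}(M^e/\Gamma;x,y)=\sum_{\gamma\in\Gamma}\ \sum_ZE\big(Z;(L_\gamma^{\hat B})^{\otimes k}|_Z\big)^{\Gamma}\,(xy)^{F(\gamma,Z)},$$
where $Z$ runs over the components of $(M^e)^\gamma$, grouped into $\Gamma$-orbits, and $F(\gamma,Z)=\sum_jw_j$, where $e^{2\pi iw_j}$, $w_j\in[0,1)$, are the eigenvalues of $\gamma$ on the normal bundle of $Z$. When the group is trivial, the only sector is the identity, with trivial local system and shift $0$; so $E_{st}^{B^e}(M^d)=E(M^d)$.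

**Proposition 1 (rank two).** Let $n=2$. For $\kappa\in\hat\Gamma$ and $\gamma\in\Gamma$ both nontrivial,
$$E(M)_\kappa=q^{2g-2}E(M^\gamma;L^{\hat B}_\gamma)^\Gamma=\tfrac12q^{2g-2}\big((q-1)^{2g-2}-(q+1)^{2g-2}\big).$$
Hence $E(M)=E_{st}^{\hat B^d}(M/\Gamma)$ for $d$ odd.

The last sentence follows from the first. The terms $\kappa=1$ and $\gamma=1$ are both $E(M)_1$, the other terms are equally many on both sides, and $L_\gamma^{\otimes d}=L_\gamma$ for $d$ odd because $L_\gamma$ comes from a $\mu_2$-torsor. The next two subsections prove the two halves of the formula.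

### 1.5 The fixed loci for $n=2$

Write $\gamma_i=(-1)^{b_i}$, $b_i\in\{0,1\}$, not all zero. By freeness $\bar u(x)^2=1$ and $\bar u(x)\ne1$. So $\bar u(x)$ has a lift with square $1$ that is not scalar, and $\bar u(x)$ is conjugate to the class of $u_0=\mathrm{diag}(1,-1)$. Put
$$S_\gamma=\{x\in R:\ u_0x_iu_0^{-1}=\gamma_ix_i\ \text{for all } i\},\quad w=\begin{pmatrix}0&1\\1&0\end{pmatrix},\quad s=\begin{pmatrix}0&1\\-1&0\end{pmatrix},\quad a(z)=\mathrm{diag}(z,z^{-1}).$$

**Step 1 (the torsor as a quotient of $S_\gamma$).** The lifts of $\bar u_0$ to $\mathrm{SL}_2$ are $\pm\sqrt{-1}\,u_0$, and they are conjugate under $w$, since $wu_0w^{-1}=-u_0$. So each pair in (3) can be conjugated to one with $\tilde u=\sqrt{-1}\,u_0$, whose stabilizer in $\mathrm{PGL}_2$ is the diagonal torus modulo scalars, a copy of $\mathbb C^*$. Thus $\mathcal T_\gamma=Y:=S_\gamma/\mathbb C^*$. The element $-1\in\mu_2$ sends $(x,\sqrt{-1}u_0)$ to $(x,-\sqrt{-1}u_0)\sim(wxw^{-1},\sqrt{-1}u_0)$.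 So it acts on $Y$ as $x\mapsto wxw^{-1}$, and $H_c^*(M^\gamma;L_\gamma)^\Gamma$ is the part of $H_c^*(Y)$ on which $\Gamma$ acts trivially and $w$ acts by $-1$.

**Step 2 (coordinates).** The condition on $x_i$ says that $x_i$ is diagonal if $b_i=0$ and antidiagonal if $b_i=1$; so $x_i=a(z_i)s^{b_i}$ with $z_i\in\mathbb C^*$. Since $sa(z)s^{-1}=a(z^{-1})$,
$$[a(z)s^{b},a(z')s^{b'}]=a\big(z^{1-(-1)^{b'}}z'^{(-1)^{b}-1}\big)=a\big(z^{2b'}z'^{-2b}\big).$$
Therefore $\Pi(x)=a(P^2)$ with the monomial $P=\prod_{i=1}^gz_{2i-1}^{b_{2i}}z_{2i}^{-b_{2i-1}}$, and $S_\gamma$ is the set $P(z)=\pm\sqrt{-1}$ in $(\mathbb C^*)^{2g}$. Some exponent of $P$ is $\pm1$, so $\ker P\cong(\mathbb C^*)^{2g-1}$ is connected. The element $\mathrm{diag}(t_1,t_2)$ acts by $z_i\mapsto(t_1/t_2)^{b_i}z_i$, which preserves $P$ because $\sum_i(b_{2i-1}b_{2i}-b_{2i}b_{2i-1})=0$. Hence $Y=Y_+\sqcup Y_-$, according to the sign of $P$. Each $Y_\pm$ is a coset of the torus $T_0=\ker P/\mathbb C^*\cong(\mathbb C^*)^{2g-2}$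 (the map $\mathbb C^*\to\ker P$ is injective as some $b_i=1$).

**Step 3 (the group actions).** From $wa(z)w^{-1}=a(z^{-1})$ and $wa(z)sw^{-1}=a(-z^{-1})s$ we get $w:z_i\mapsto(-1)^{b_i}z_i^{-1}$. The signs cancel in $P$ (their total exponent is $2\sum_i b_{2i-1}b_{2i}$), so $w$ sends $P$ to $P^{-1}$ and exchanges $Y_+$ and $Y_-$. So $M^\gamma\cong Y_+$ and $L_\gamma$ is trivial as a bundle; what matters is its $\Gamma$-structure. An element $\delta\in\Gamma$ multiplies $P$ by the sign $\langle\delta,\gamma\rangle=\prod_i\delta_{2i-1}^{b_{2i}}\delta_{2i}^{b_{2i-1}}$, a nontrivial character of $\Gamma$. If the sign is $+1$, then $\delta$ translates $Y_\pm$ by an element of the connected group $T_0$ and acts trivially on cohomology. If it is $-1$, then $\delta w$ preserves $Y_+$ and acts by $z_i\mapsto\delta_i(-1)^{b_i}z_i^{-1}$. For a base point $y_0\in Y_+$ this is $ty_0\mapsto t^{-1}cy_0$ with $c\in T_0$; moving $y_0$ by a square root of $c$ makes it inversion on $T_0$.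

**Step 4 (conclusion).** A class $(v_+,v_-)\in H_c^*(Y_+)\oplus H_c^*(Y_-)$ with $w=-1$ is determined by $v_+$. It is $\Gamma$-invariant iff $(\delta w)^*v_+=-v_+$ for the $\delta$ with $\langle\delta,\gamma\rangle=-1$. So the required part is the anti-invariant part of $H_c^*((\mathbb C^*)^{2g-2})$ under inversion, and (1) gives $E(M^\gamma;L_\gamma)^\Gamma=\frac12((q-1)^{2g-2}-(q+1)^{2g-2})$. Finally $\dim M=3(2g-2)$ (the differential of $\Pi$ is onto, as shown for all $n$ in Section 3), $\dim M^\gamma=2g-2$, and $\gamma=-1$ on the normal bundle, so the shift is $\frac12(4g-4)=2g-2$.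

Without the gerbe, the invariant part would enter instead, and the result would be $\frac12((q-1)^{2g-2}+(q+1)^{2g-2})$. The gerbe is what makes the answer right.

### 1.6 The $\kappa$-parts, by counting over finite fields

For the other half we count points. The dictionary is the following lemma, proved in Section 4. Throughout, $K=\mathbb Q(\zeta_{2n})\subset\mathbb C$. For a finite place $v$ of $K$, $\mathbb F_q$ is the residue field, $p$ its characteristic, $\overline{\mathbb F}=\overline{\mathbb F}_q$, and $\mathrm{Fr}$ the $q$-Frobenius. We only use $v$ with $p\nmid2n$; then $\mu_{2n}$ reduces injectively, so $q\equiv1\pmod{2n}$.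

**Lemma 1.** Let $X$ be a quasi-projective variety over $K$ with an action over $K$ of a finite abelian group $G$ of exponent dividing $n$, and let $\rho:G\to K^*$ be a character. Suppose there is $\mathcal R\in\mathbb Q(t)$ such that for almost all finite places $v$
$$\frac1{|G|}\sum_{a\in G}\rho(a)^{-1}\,\#X(\overline{\mathbb F})^{a\mathrm{Fr}}=\mathcal R(q).$$
Then $E_\rho(X;x,y)=\mathcal R(xy)$.

**Counting quotients.** Let $S\to S/H$ be a principal bundle over $\overline{\mathbb F}$ with $H$ connected, and let $\varphi$ be a Frobenius map on $S$ compatible with one on $H$, so $\varphi(hs)=\varphi(h)\varphi(s)$. Then $\#(S/H)^\varphi=\#S^\varphi/\#H^\varphi$. Indeed, if an orbit $Hs$ is $\varphi$-stable, write $\varphi(s)=hs$. By Lang–Steinberg $h=\varphi(k)^{-1}k$ for some $k\in H$, and then $\varphi(ks)=ks$. By freeness the fixed points in the orbit form one $H^\varphi$-orbit.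

**Lemma 2.** Let $\mathcal G=\mathrm{GL}_n(\mathbb F_q)$, let $\alpha,\beta$ be characters of $\mathbb F_q^*$, viewed on $\mathcal G$ via $\det$, and let $\rho$ be an irreducible representation of $\mathcal G$ with character $\chi$. Then $\sum_{x,y\in\mathcal G}\alpha(x)\beta(y)\rho([x,y])=(|\mathcal G|/\chi(1))^2\,\mathrm{Id}$ if $\alpha\chi=\chi=\beta\chi$, and the sum is $0$ otherwise.

*Proof.* We use Schur's relations
$$\sum_x\rho(x)N\rho(x)^{-1}=\tfrac{|\mathcal G|}{\chi(1)}\mathrm{tr}(N)\,\mathrm{Id},\qquad \sum_y\mathrm{tr}(N\rho(y))\rho(y)^{-1}=\tfrac{|\mathcal G|}{\chi(1)}N,$$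
and the orthogonality of matrix coefficients of inequivalent representations. For fixed $y$, the operator $\sum_x\alpha(x)\rho(x)\rho(y)\rho(x)^{-1}$ intertwines $\rho$ with a twist of $\rho$ by $\alpha^{\pm1}$, so it is $0$ unless $\alpha\chi=\chi$. In that case write $\alpha(x)\rho(x)=J\rho(x)J^{-1}$; the operator is $\frac{|\mathcal G|}{\chi(1)}\mathrm{tr}(J^{-1}\rho(y))J$. The remaining sum $\sum_y\beta(y)\,\mathrm{tr}(J^{-1}\rho(y))J\rho(y)^{-1}$ is $0$ unless $\beta\chi=\chi$. If $\beta(y)\rho(y)=J'\rho(y)J'^{-1}$, it is $\frac{|\mathcal G|}{\chi(1)}JJ'^{-1}J^{-1}J'$. It remains to see that $J$ and $J'$ commute. The characters of $\mathbb F_q^*$ that fix $\chi$ form a cyclic group. If $I$ is an operator for a generator, then $I^i$ is one for its $i$-th power, so by Schur's lemma $J,J'$ are scalar multiples of powers of $I$. $\square$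

**Step 5 (the count for every $n$).** Let $\kappa=\prod\kappa_i\in\hat\Gamma$ have order $m$. Since $\delta$ commutes with conjugation, $\#(M^d)^{\delta\mathrm{Fr}}=\#(R^d)^{\delta\mathrm{Fr}}/|\mathrm{PGL}_n(\mathbb F_q)|$. To get rid of $\delta$, consider pairs $(x,t)$ with $x\in R^d(\overline{\mathbb F})$, $\delta\mathrm{Fr}(x)=x$, $t\in(\overline{\mathbb F}^*)^{2g}$, $t_i^q=\delta_it_i$, for varying $\delta\in\Gamma$. Put $y=tx$. Then $\mathrm{Fr}(y)=(\delta t)(\delta^{-1}x)=y$. So the pairs correspond bijectively to pairs $(y,t)$ with $y\in\mathrm{GL}_n(\mathbb F_q)^{2g}$, $\Pi(y)=\zeta_n^d$, $t_i^n=\det y_i$; conversely $x=t^{-1}y$ and $\delta_i=t_i^{q-1}=(\det y_i)^{(q-1)/n}\in\mu_n$. For given $\delta,x$ there are $(q-1)^{2g}$ choices of $t$; for given $y$ there are $n^{2g}=|\Gamma|$. With $\alpha_i(u)=\kappa_i(u^{(q-1)/n})^{-1}$ we get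
$$\frac1{|\Gamma|}\sum_\delta\kappa(\delta)^{-1}\#(M^d)^{\delta\mathrm{Fr}}=\frac1{(q-1)^{2g}|\mathrm{PGL}_n(\mathbb F_q)|}\sum_{y\in\mathrm{GL}_n(\mathbb F_q)^{2g},\ \Pi(y)=\zeta_n^d}\ \prod_i\alpha_i(\det y_i).$$
The $\alpha_i$ generate the subgroup of order $m$ of the cyclic group $\mathrm{Hom}(\mathbb F_q^*,\mathbb C^*)$; let $\alpha$ be a generator of it. Insert $[u=1]=|\mathcal G|^{-1}\sum_\chi\chi(1)\chi(u)$ with $u=\Pi(y)\zeta_n^{-d}$ and apply Lemma 2 to each of the $g$ commutators. The sum over $y$ becomes $|\mathcal G|^{-1}\sum_{\alpha\chi=\chi}\chi(1)^2(|\mathcal G|/\chi(1))^{2g}\omega_\chi(\zeta_n^{-d})$, where $\omega_\chi$ is the central character. As $|\mathcal G|/|\mathrm{PGL}_n(\mathbb F_q)|=q-1$, the average equals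
$$(q-1)^{1-2g}A,\qquad A=\sum_{\chi\in\mathrm{Irr}\,\mathrm{GL}_n(\mathbb F_q),\ \alpha\chi=\chi}\Big(\frac{|\mathrm{GL}_n(\mathbb F_q)|}{\chi(1)}\Big)^{2g-2}\omega_\chi(\zeta_n^{-d}).\tag{4}$$

**Step 6 ($n=2$).** Here $m=2$, $\alpha$ is the quadratic character, $q\equiv1\pmod 4$, and $\zeta_2^{-d}=-1$. The irreducible characters of $\mathrm{GL}_2(\mathbb F_q)$ are as follows.

* One-dimensional characters $\theta\circ\det$ and twisted Steinberg characters: $\alpha\theta\ne\theta$, so none is fixed by $\alpha$.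
* Principal series of dimension $q+1$, given by $\{\theta_1,\theta_2\}$ with $\theta_1\neq\theta_2$: fixed iff $\theta_2=\alpha\theta_1$. There are $(q-1)/2$ of them, and $\omega_\chi(-1)=\theta_1(-1)^2\alpha(-1)=1$ because $-1$ is a square in $\mathbb F_q$.
* Cuspidal characters of dimension $q-1$, given by $\theta\in\mathrm{Hom}(\mathbb F_{q^2}^*,\mathbb C^*)$ with $\theta^q\ne\theta$, up to $\theta\sim\theta^q$: fixed iff $\theta^{q-1}=\alpha\circ\mathrm{Norm}$, the character of order $2$. There are $2(q-1)-(q-1)=q-1$ such $\theta$, hence $(q-1)/2$ cuspidal characters. If $\theta$ is the $a$-th power of a generator, then $a$ is an odd multiple of $(q+1)/2$, which is odd, so $\omega_\chi(-1)=\theta(-1)=(-1)^a=-1$.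

With $|\mathrm{GL}_2(\mathbb F_q)|=q(q-1)^2(q+1)$ this gives
$$A=\tfrac{q-1}2q^{2g-2}\big((q-1)^{4g-4}-(q-1)^{2g-2}(q+1)^{2g-2}\big),$$
and $(q-1)^{1-2g}A=\frac12q^{2g-2}((q-1)^{2g-2}-(q+1)^{2g-2})$. Lemma 1 finishes Proposition 1. $\square$

Compare the two computations. The identity of $Y_+$ gave $(q-1)^{2g-2}$, and so did the principal series, which come from the split torus; inversion gave $(q+1)^{2g-2}$, and so did the cuspidal characters, which come from the nonsplit torus. The minus sign is the gerbe on one side and the central character at $-1$ on the other.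

## 2. What a general rank changes, and the theorems

Three things change. First, $\zeta_n^d$ and $\zeta_n^e$ may differ, so even the sectors $\kappa=1$, $\gamma=1$ compare different varieties. Second, $\gamma$ has an order $m$ that may be a proper divisor of $n$. Then $\bar u(x)$ has eigenvalues of multiplicity $r=n/m$, and the diagonal torus is replaced by $\mathrm{GL}_r^m$: the fixed loci are no longer tori. Third, the characters in (4) can no longer be listed by hand. The answer is organized by generating functions.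

**Notation.** $\mathcal P$ is the set of partitions, $n(\lambda)=\sum(i-1)\lambda_i$, and $h$ runs over the hook lengths of $\lambda$. Put
$$\mathcal H_\lambda(t)=t^{-(g-1)(2n(\lambda)+|\lambda|)}\prod_h(t^h-1)^{2g-2}\in\mathbb Z[t^{\pm1}],\qquad\mathcal H_\emptyset=1.$$
For $f\mid m\mid n$ let $\Phi_f(t,T)=\sum_{\lambda\in\mathcal P}\mathcal H_\lambda(t^f)^{m/f}T^{|\lambda|}$. For $\xi\in\mu_m(\mathbb C)$ let $\Phi_\xi=\Phi_{\mathrm{ord}\,\xi}$ and
$$U_\xi(t,T)=\sum_{\ell\ge1}\frac{\mu(\ell)}\ell\log\Phi_{\xi^\ell}(t^\ell,T^\ell)=\sum_{s\ge1}U_\xi^{(s)}(t)T^s,\qquad U_\xi^{(s)}\in\mathbb Q[t^{\pm1}].$$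
It depends only on $f=\mathrm{ord}\,\xi$ and $m$; write $U^{(s)}_{m,f}$, or $U_f^{(s)}$ when $m$ is fixed.

*Example.* $(1)$ has hook length $1$, so $\mathcal H_{(1)}(t)=t^{-(g-1)}(t-1)^{2g-2}$. Both $(2)$ and $(1,1)$ have hook lengths $2,1$, with $n((2))=0$ and $n((1,1))=1$. In $U^{(1)}$ only $\ell=1$ contributes, so $U^{(1)}_{m,f}=\mathcal H_{(1)}(t^f)^{m/f}=t^{-(g-1)m}(t^f-1)^{(2g-2)m/f}$.

**Theorem 1.** Let $g\ge2$, $n\ge2$. For all $d,e$ coprime to $n$: $E^{B^e}_{st}(M^d)=E^{\hat B^d}_{st}(M^e/\Gamma)$.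

**Theorem 2.** Let $(d,n)=(e,n)=1$, let $\kappa\in\hat\Gamma$ and $\gamma\in\Gamma$ both have order $m$, let $r=n/m$, and let $(k,m)=1$. Then $F(\gamma):=F(\gamma,Z)=(g-1)(n^2-n^2/m)$ for all components $Z$ of $(M^e)^\gamma$, and with $q=xy$
$$E(M^d)_\kappa=q^{F(\gamma)}E\big((M^e)^\gamma;(L^{\hat B}_\gamma)^{\otimes k}\big)^\Gamma=\frac{q^{(g-1)n^2}}{(q-1)^{2g-2}}\cdot\frac1m\sum_{f\mid m}\mu(f)\,U^{(r)}_{m,f}(q).\tag{5}$$

**Theorem 3.** For $k\in\mathbb Z$ and $(d,n)=(e,n)=1$: $E^{\hat B^k}_{st}(M^e/\Gamma)=E(M^d)$ if and only if $(k,n)=1$.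

**Theorem 2 implies Theorem 1.** Choose an isomorphism of abstract groups $\Gamma\cong\hat\Gamma$; it preserves orders. Since $F$ is constant on $(M^e)^\gamma$, the components together contribute $q^{F(\gamma)}E((M^e)^\gamma;(L_\gamma^{\hat B})^{\otimes d})^\Gamma$ to $E_{st}^{\hat B^d}(M^e/\Gamma)$. Sum (5) with $k=d$ over $\gamma\leftrightarrow\kappa$, and use $E(M^d)=\sum_\kappa E(M^d)_\kappa$. $\square$

*Example.* For $m=n$ (so $r=1$) the right side of (5) is $\frac{q^{(g-1)(n^2-n)}}{(q-1)^{2g-2}}\cdot\frac1n\sum_{f\mid n}\mu(f)(q^f-1)^{(2g-2)n/f}$. For $n=2$ this is Proposition 1.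

## 3. Fixed loci with blocks of size $r$

We fix $\gamma$ of order $m$ and $r=n/m$, and redo Section 1.5 with blocks.

**Step 1 (normal form of $\bar u$).** The aim is to show that all $\bar u(x)$ are conjugate. From $x=\gamma^mx=\bar u(x)^mx$ and freeness, $\bar u(x)^m=1$. Take a lift $u\in\mathrm{GL}_n$ with $u^m=1$. Then $ux_iu^{-1}=\gamma_ix_i$, so $x_i$ maps the $\lambda$-eigenspace of $u$ isomorphically to the $\gamma_i\lambda$-eigenspace. The $\gamma_i$ generate $\mu_m$, so all $m$-th roots of unity are eigenvalues, with equal multiplicity $r$. Hence $u$ is conjugate to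
$$u_0=\mathrm{diag}(1,\zeta_m,\dots,\zeta_m^{m-1})\otimes I_r,\qquad\zeta_m=\zeta_n^r .$$
Let $L=\mathrm{GL}_r^m$ be the centralizer of $u_0$ in $\mathrm{GL}_n$, $\mathsf Z$ the scalars, and $w$ the block permutation matrix that sends block $j$ to block $j+1$ (mod $m$). Then $w^m=1$ and $u_0wu_0^{-1}=\zeta_mw$, so $wu_0w^{-1}=\zeta_m^{-1}u_0$.

**Step 2 (slicing).** We replace $\mathrm{PGL}_n$ by a smaller group. If $hu_0h^{-1}=cu_0$, then multiplication by $c$ preserves the eigenvalue set $\mu_m$, so $c=\zeta_m^{-i}$ for some $i$; then $hw^{-i}$ centralizes $u_0$, i.e. $h\in Lw^i$. Thus the centralizer of $\bar u_0$ in $\mathrm{PGL}_n$ is $C=(L/\mathsf Z)\rtimes\langle w\rangle$. By (2), $\bar u$ is an equivariant map $R_\gamma\to\mathrm{PGL}_n/C$, so $R_\gamma=\mathrm{PGL}_n\times_CS_\gamma$ with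
$$S_\gamma=\{x\in\mathrm{SL}_n^{2g}:\ \Pi(x)=\zeta_n^e,\ u_0x_iu_0^{-1}=\gamma_ix_i\},\qquad(M^e)^\gamma=S_\gamma/C.\tag{6}$$
Both $(M^e)^\gamma$ and $S_\gamma$ are smooth, as fixed loci of finite-order automorphisms of the smooth varieties $M^e$ and $R^e$; for $S_\gamma$ the automorphism is $x\mapsto u_0^{-1}(\gamma x)u_0$.

**Step 3 (the torsor).** We find the $\mu_n$-torsor (3). We have $\det u_0=\pm1$. Choose $c\in\mu_{2n}$ with $\tilde u_0=cu_0\in\mathrm{SL}_n$. For $\epsilon\in\mu_n$, $\epsilon\tilde u_0$ is conjugate to $\tilde u_0$ iff $\epsilon$ preserves $c\mu_m$, i.e. iff $\epsilon\in\mu_m$. So the pairs in (3) with $\tilde u$ conjugate to $\tilde u_0$ form a $\Gamma$-stable open and closed $\mu_m$-subtorsor $Y\subset\mathcal T_\gamma$, with $\mathcal T_\gamma=Y\times_{\mu_m}\mu_n$. The stabilizer of $\tilde u_0$ in $\mathrm{PGL}_n$ is $L/\mathsf Z$, hence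
$$Y=S_\gamma/(L/\mathsf Z)\longrightarrow(M^e)^\gamma,\tag{7}$$
and $S_\gamma\to Y$ is a principal $L/\mathsf Z$-bundle. For the last claim, suppose $X\to X/\mathrm{PGL}_n$ is principal and $X\to\mathrm{PGL}_n/H$ is equivariant with fiber $S$ over the base point. Then $S$ is the pullback of the principal $H$-bundle $X\to X/H$ along the resulting section of $X/H\to X/\mathrm{PGL}_n$. Apply this to the space $X$ of pairs $(x,\tilde u)$ with $\tilde u$ conjugate to $\tilde u_0$, and $H=L/\mathsf Z$.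

Since $wu_0w^{-1}=\zeta_m^{-1}u_0$, we have $(x,\zeta_m\tilde u_0)\sim(wxw^{-1},\tilde u_0)$. So $\zeta_m\in\mu_m$ acts on $Y$ as $w:x\mapsto wxw^{-1}$, which commutes with $\Gamma$. Therefore $H_c^*((M^e)^\gamma;(L_\gamma^{\hat B})^{\otimes k})^\Gamma$ is the part of $H_c^*(Y;\mathbb C)$ on which $\Gamma$ acts trivially and $\langle w\rangle\cong\mathbb Z/m$ acts by $\kappa_0^k$, for some faithful character $\kappa_0$. Conventions (such as the inversion in Section 1.3) only replace $\kappa_0$ by $\kappa_0^{-1}$, and the result below depends only on $\gcd(k,m)$.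

**Step 4 (tangent spaces).** Dimension and shift require the $\gamma$-action on $T_{[x]}M^e$. With tangent spaces trivialized by right translation, $T_{[x]}M^e$ is the middle cohomology of
$$\mathfrak{sl}_n\to\mathfrak{sl}_n^{2g}\xrightarrow{\ d\Pi_x\ }\mathfrak{sl}_n,$$
where the first map is $\xi\mapsto(\xi-x_i\xi x_i^{-1})_i$. It is injective by irreducibility.

*$d\Pi_x$ is surjective.* Write $A_i=x_{2i-1}$, $B_i=x_{2i}$, $c_i=[A_i,B_i]$, $p_i=c_1\cdots c_{i-1}$. Varying $A_i$ gives $\mathrm{Ad}(p_i)(1-\mathrm{Ad}(A_iB_iA_i^{-1}))\xi$, and varying $B_i$ gives $\mathrm{Ad}(p_iA_i)(1-\mathrm{Ad}(B_iA_i^{-1}B_i^{-1}))\xi$. Let $\eta$ be trace-orthogonal to the image, and put $\eta_i=\mathrm{Ad}(p_i^{-1})\eta$, $\eta'=\mathrm{Ad}(A_i^{-1})\eta_i$. Then $\eta_i$ commutes with $A_iB_iA_i^{-1}$, so $\eta'$ commutes with $B_i$. Also $\eta'$ commutes with $B_iA_i^{-1}B_i^{-1}$, hence with $A_i$. So $\eta_i=\mathrm{Ad}(A_i)\eta'=\eta'$ commutes with $A_i,B_i,c_i$, and $\eta_{i+1}=\mathrm{Ad}(c_i^{-1})\eta_i=\eta_i$.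 By induction $\eta=\eta_1$ commutes with all $x_i$. It is scalar and traceless, hence $0$.

For $x\in S_\gamma$, the map $x'\mapsto u_0^{-1}(\gamma x')u_0$ fixes $x$ and induces $\gamma$ on $M^e$. It sends the tangent vector $\xi_ix_i$ to $u_0^{-1}\xi_i\gamma_ix_iu_0=(\mathrm{Ad}(u_0^{-1})\xi_i)x_i$, so it acts on each $\mathfrak{sl}_n$ in the complex by $\mathrm{Ad}(u_0^{-1})$. Hence the $\lambda$-eigenspace of $\gamma$ on $T_{[x]}M^e$ has dimension $(2g-2)\dim(\mathfrak{sl}_n)_\lambda$. Each $\lambda\in\mu_m$ occurs in $\mathfrak{gl}_n$ with multiplicity $mr^2$, so the dimension is $(2g-2)(mr^2-1)$ for $\lambda=1$ and $(2g-2)mr^2$ for $1\ne\lambda\in\mu_m$. With $mr=n$,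
$$\dim(M^e)^\gamma=(2g-2)(nr-1),\qquad F(\gamma)=\sum_{j=1}^{m-1}\tfrac jm(2g-2)mr^2=(g-1)(n^2-nr).\tag{8}$$

**Step 5 (field of definition).** All of $M^d,S_\gamma,Y,w,\tilde u_0,\Gamma$ and the principal bundles are defined over $K$, because $\zeta_{2n}\in K$ and being principal descends along $K\subset\mathbb C$. $Y$ is affine, being finite over a closed subvariety of the affine variety $M^e$.

## 4. From point counts to E-polynomials

We prove Lemma 1. Counting points sees Frobenius traces, while $E_\rho$ sees Hodge numbers. The bridge is that $p$-adic étale cohomology of smooth projective varieties knows both.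

**Step 1 (two additive invariants).** Choose a prime $p$ that splits completely in $K$, and a place over $p$; it gives $K\hookrightarrow\mathbb Q_p$, so $\rho$ takes values in $\mathbb Q_p$. Let
$$V_\rho(X)=\sum_k(-1)^k[H_c^k(X_{\bar K},\mathbb Q_p)^\rho]$$
in the Grothendieck group of continuous finite-dimensional $\mathbb Q_p$-representations of $\mathrm{Gal}(\bar K/K)$. Both $V_\rho$ and $E_\rho$ are additive for decompositions into a $G$-stable closed subset and its open complement, by the $G$-equivariant long exact sequence of $H_c^*$ (of Galois modules, respectively of mixed Hodge structures).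

**Step 2 (reduction to smooth projective varieties).** By induction on dimension, $[X]$ is an integral combination of smooth projective $G$-varieties. We may take $X$ reduced and choose a $G$-stable dense open smooth $U\subset X$. Embed $U$ equivariantly in a projective space (the product of the $G$-translates of an embedding, followed by Segre), take the closure, and apply a functorial, hence equivariant, resolution that is an isomorphism over $U$ (Hironaka; Bierstone–Milman). This gives a smooth projective $W\supset U$ with $U$ dense, and $[X]=[W]-[W\setminus U]+[X\setminus U]$, where the last two have smaller dimension. All varieties used have dimension at most $\dim X$, so the degree of $E_\rho(X)$ in $x$ and in $y$ is at most $\dim X$. We use this in Section 9.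

**Step 3 (Hodge numbers from Galois representations).** For $W$ smooth projective, $H^k(W_{\bar K},\mathbb Q_p)$ is pure of weight $k$ at almost all places (Deligne). By Faltings' Hodge–Tate theorem, functorially and hence $G$-equivariantly,
$$\mathbb C_p\otimes_{\mathbb Q_p}H^k(W_{\bar K},\mathbb Q_p)\cong\bigoplus_i\mathbb C_p(-i)\otimes_KH^{k-i}(W,\Omega^i).$$
So $H^k(W_{\bar K},\mathbb Q_p)^\rho$ is Hodge–Tate at the chosen place, and the multiplicity of $\mathbb C_p(-i)$ is $\dim_KH^{k-i}(W,\Omega^i)^\rho=h^{i,k-i}(W)_\rho$. For an irreducible representation $N$ that is pure of weight $k$ and Hodge–Tate with multiplicities $m_i$ at $\mathbb C_p(-i)$, put $\mathrm{hn}(N)=\sum_im_ix^iy^{k-i}$. Being Hodge–Tate passes to subquotients and multiplicities are additive. So $\mathrm{hn}$ extends additively to the subgroup generated by such $N$, and $\mathrm{hn}(V_\rho(W))=E_\rho(W)$. By Step 2, $\mathrm{hn}(V_\rho(X))=E_\rho(X)$ for every $X$. Also $\mathrm{hn}(N\otimes\mathbb Q_p(-1))=xy\,\mathrm{hn}(N)$.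

**Step 4 (Frobenius traces).** For almost all $v\nmid p$, $H_c^k(X_{\bar K},\mathbb Q_p)$ is unramified and is $G$-equivariantly $H_c^k$ of the geometric reduction (constructibility and base change for $R\pi_!$ on a model). For $a\in G$ the map $a\mathrm{Fr}$ is the Frobenius of an $\mathbb F_q$-form of the reduction. So Grothendieck's trace formula gives $\#X(\overline{\mathbb F})^{a\mathrm{Fr}}=\sum_k(-1)^k\mathrm{tr}(\mathrm{Fr}^*a^*\mid H_c^k)$. Since $\frac1{|G|}\sum_a\rho(a)^{-1}a^*$ is the projector to the $\rho$-part, the trace of geometric Frobenius on $V_\rho(X)$ is the average in Lemma 1, that is, $\mathcal R(q)$.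

**Step 5 (conclusion).** Write $D\mathcal R=P$ with $D,P\in\mathbb Z[t]$, $D\ne0$, and let $\mathbb L=[\mathbb Q_p(-1)]$, on which geometric Frobenius acts by $q$. Then $D(\mathbb L)V_\rho(X)$ and $P(\mathbb L)$ have equal Frobenius traces at almost all $v$, so they are equal by Chebotarev and Brauer–Nesbitt. Applying $\mathrm{hn}$ gives $D(xy)E_\rho(X)=P(xy)$. $\square$

**Spreading out.** The principal bundles $R^d\to M^d$ (group $\mathrm{PGL}_n$) and $S_\gamma\to Y$ (group $L/\mathsf Z$) are smooth surjective morphisms $S\to S/H$ with $H\times S\cong S\times_{S/H}S$. These data, with the actions of $\Gamma$ and $w$, spread out over $\mathcal O_K[1/N]$ for some $N$. Any two models agree at almost all $v$, so at such places we may take $R^d,S_\gamma$ to be given by their defining equations, and "Counting quotients" of Section 1.6 applies. In particular (4) is now justified for all $n$.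

## 5. Counting the $\gamma$-sector over $\mathbb F_q$

The $\kappa$-side is (4). For the $\gamma$-side we apply Lemma 1 to $Y$, to the group $G=\Gamma\times\langle w\rangle$ and the character $(1,\kappa_0^k)$. In place of Lemma 2 we need a version twisted by an automorphism.

**Lemma 3.** Let $\mathcal L$ be a finite group, $\sigma\in\mathrm{Aut}(\mathcal L)$, $a,b\in\mathbb Z$, and $\rho$ an irreducible representation with character $\chi$. Then $\sum_{x,y\in\mathcal L}\rho\big(x\,\sigma^a(y)\,\sigma^b(x)^{-1}y^{-1}\big)=(|\mathcal L|/\chi(1))^2\,\mathrm{Id}$ if $\chi\circ\sigma^a=\chi=\chi\circ\sigma^b$, and the sum is $0$ otherwise.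

*Proof.* For any operator $N$, $\sum_x\rho(x)N\rho(\sigma^b(x))^{-1}$ intertwines $\rho\circ\sigma^b$ with $\rho$, so it is $0$ unless $\chi\circ\sigma^b=\chi$. In that case write $\rho(\sigma^b(x))=J^{-1}\rho(x)J$; the sum is $\frac{|\mathcal L|}{\chi(1)}\mathrm{tr}(J^{-1}N)J$. Put $N=\rho(\sigma^a(y))$. The remaining sum $\sum_y\mathrm{tr}(J^{-1}\rho(\sigma^a(y)))J\rho(y)^{-1}$ is $0$ by orthogonality unless $\chi\circ\sigma^a=\chi$. If $\rho(\sigma^a(y))=J'^{-1}\rho(y)J'$, the trace is $\mathrm{tr}(J'J^{-1}J'^{-1}\rho(y))$ and the sum equals $\frac{|\mathcal L|}{\chi(1)}JJ'J^{-1}J'^{-1}$. Finally, $\{i:\chi\circ\sigma^i=\chi\}$ is a group $c\mathbb Z$. If $\rho(\sigma^c(x))=I^{-1}\rho(x)I$, then $\rho(\sigma^{ci}(x))=I^{-i}\rho(x)I^i$. So $J,J'$ are scalar multiples of powers of $I$ and commute. $\square$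

**Step 1 (remove $\Gamma$).** Put $\varphi_j(x)=w^j\mathrm{Fr}(x)w^{-j}$ and $\mathcal L_j=L^{\varphi_j}$, for $j\in\mathbb Z/m$. As $w$ is fixed by $\mathrm{Fr}$, $\varphi_j^m=\mathrm{Fr}^m$, so $\varphi_j$ is a Frobenius map. Since $\mathsf Z^{\varphi_j}=\mathbb F_q^*$ and $\mathsf Z$ is connected, $\#(L/\mathsf Z)^{\varphi_j}=|\mathcal L_j|/(q-1)$, so $\#Y^{\delta w^j\mathrm{Fr}}=\#S_\gamma^{\delta\varphi_j}\,(q-1)/|\mathcal L_j|$. Let
$$\mathcal S=\{y\in\mathrm{GL}_n(\overline{\mathbb F})^{2g}:\ \Pi(y)=\zeta_n^e,\ u_0y_iu_0^{-1}=\gamma_iy_i\}.$$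
The bijection $y=tx$ of Section 1.6, with $\varphi_j$ in place of $\mathrm{Fr}$, works verbatim because $\varphi_j(tx)=\mathrm{Fr}(t)\varphi_j(x)$ and $\det\varphi_j(y_i)=(\det y_i)^q$. It gives $(q-1)^{2g}\sum_\delta\#S_\gamma^{\delta\varphi_j}=|\Gamma|\,\#\mathcal S^{\varphi_j}$. So the average in Lemma 1 is
$$(q-1)^{1-2g}\,\frac1m\sum_{j\in\mathbb Z/m}\kappa_0(w^j)^{-k}\,\frac{\#\mathcal S^{\varphi_j}}{|\mathcal L_j|}.\tag{9}$$

**Step 2 (a character sum on $\mathcal L_j$).** Write $\gamma_i=\zeta_m^{b_i}$. Since $u_0wu_0^{-1}=\zeta_mw$ and $\varphi_j(w)=w$, the points of $\mathcal S^{\varphi_j}$ are $y_i=z_iw^{b_i}$ with $z_i\in\mathcal L_j$ and $\Pi(y)=\zeta_n^e$. With $\sigma=\mathrm{Ad}(w)|_{\mathcal L_j}$,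
$$[xw^a,yw^b]=x\,(w^ayw^{-a})\,(w^bx^{-1}w^{-b})\,y^{-1}=x\,\sigma^a(y)\,\sigma^b(x)^{-1}y^{-1}.$$
The $b_i$ generate $\mathbb Z/m$, so the conditions $\chi\circ\sigma^{b_i}=\chi$ together say $\chi\circ\sigma=\chi$. Detecting $\Pi(y)=\zeta_n^e$ by characters as in Section 1.6 and using Lemma 3,
$$\frac{\#\mathcal S^{\varphi_j}}{|\mathcal L_j|}=\sum_{\chi\in\mathrm{Irr}(\mathcal L_j),\ \chi\circ\sigma=\chi}\Big(\frac{|\mathcal L_j|}{\chi(1)}\Big)^{2g-2}\omega_\chi(\zeta_n^{-e}).$$

**Step 3 (identify $\mathcal L_j$ and its $\sigma$-invariant characters).** For $x=(x_l)_{l\in\mathbb Z/m}\in L$ we have $(\sigma x)_l=x_{l-1}$ and $\varphi_j(x)_l=\mathrm{Fr}(x_{l-j})$. Let $f=\mathrm{ord}(j)$ and $c=m/f=\gcd(j,m)$. Then $x\in\mathcal L_j$ iff $x_{l+j}=\mathrm{Fr}(x_l)$ for all $l$. The orbits of $l\mapsto l+j$ are the $c$ cosets of $c\mathbb Z/m$, each of size $f$, so $\mathcal L_j\cong\mathrm{GL}_r(\mathbb F_{q^f})^c$ via $(x_0,\dots,x_{c-1})$. Choose $j'$ with $jj'\equiv c\pmod m$;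 it is prime to $f$, and $x_{l+c}=\mathrm{Fr}^{j'}(x_l)$. So $(\sigma x)_0=x_{-1}=\mathrm{Fr}^{-j'}(x_{c-1})$ and $(\sigma x)_l=x_{l-1}$ for $1\le l\le c-1$. Hence $\chi=\chi_0\boxtimes\dots\boxtimes\chi_{c-1}$ is $\sigma$-invariant iff all $\chi_l$ equal one $\psi$ with $\psi\circ\mathrm{Fr}^{j'}=\psi$. As $\mathrm{Fr}$ has order dividing $f$ on $\mathrm{GL}_r(\mathbb F_{q^f})$ and $j'$ is prime to $f$, this means $\psi\circ\mathrm{Fr}=\psi$. The scalar $\zeta_n^{-e}\in\mathbb F_q^*$ has all coordinates equal to itself. Thus $\#\mathcal S^{\varphi_j}/|\mathcal L_j|=B_f$ with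
$$B_f=\sum_{\psi\in\mathrm{Irr}(\mathrm{GL}_r(\mathbb F_{q^f})),\ \psi\circ\mathrm{Fr}=\psi}\Big(\frac{|\mathrm{GL}_r(\mathbb F_{q^f})|}{\psi(1)}\Big)^{(2g-2)m/f}\omega_\psi(\zeta_n^{-e})^{m/f}.\tag{10}$$
As $j$ runs over elements of order $f$, $\kappa_0(w^j)$ runs over the roots of unity of order $f$. So (9) equals
$$(q-1)^{1-2g}\,\frac1m\sum_{f\mid m}c_f(k)B_f,\qquad c_f(k)=\sum_{\epsilon\in\mu_m,\ \mathrm{ord}\,\epsilon=f}\epsilon^k,\qquad c_f(k)=\mu(f)\ \text{ if }(k,m)=1.\tag{11}$$

For $n=m=2$: $\mathcal L_0=(\mathbb F_q^*)^2$ and $\mathcal L_1=\mathbb F_{q^2}^*$ are the split and nonsplit tori of Section 1.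

## 6. Characters of $\mathrm{GL}_N$ through Frobenius orbits

### 6.1 The facts we use

Let $Q=q^f$ and $\Theta=\varinjlim_k\Theta_k$, $\Theta_k=\mathrm{Hom}(\mathbb F_{q^k}^*,\mathbb C^*)$, with the injective transition maps given by composing with norms. For $\theta\in\Theta_k$ write $\theta_{(k)}$ for the corresponding character of $\mathbb F_{q^k}^*$. The group $\Theta$ is a union of cyclic groups, $\Theta_k$ is its $(q^k-1)$-torsion, $\Theta$ is divisible by integers prime to $p$, and $\mathrm{Fr}$ acts by $\theta\mapsto\theta^q$. *Example:* the orbits of size $1$ are the elements of $\Theta_1$; those of size $2$ are the pairs $\{\theta,\theta^q\}$ with $\theta\in\Theta_2\setminus\Theta_1$, and these index the cuspidal characters of $\mathrm{GL}_2(\mathbb F_q)$.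

Standard facts (Green 1955; Macdonald, *Symmetric Functions and Hall Polynomials*, Ch. IV; Lusztig–Srinivasan, J. Algebra 49 (1977)): $\mathrm{Irr}(\mathrm{GL}_N(\mathbb F_Q))$ is in bijection with the $\mathrm{Fr}^f$-invariant functions $\Lambda:\Theta\to\mathcal P$ of size $|\Lambda|:=\sum_\theta|\Lambda(\theta)|=N$, by
$$\chi_\Lambda=\pm\sum_{(\rho_O)}\ \prod_O\frac{\chi^{\Lambda(O)}(\rho_O)}{z_{\rho_O}}\,R^{\theta_\rho}_{T_\rho}.$$
Here $O$ runs over the $\mathrm{Fr}^f$-orbits with $\Lambda(O)\ne\emptyset$, $d_O=|O|$, $\rho_O$ runs over partitions of $|\Lambda(O)|$, $\chi^\lambda$ is the character of the symmetric group (with $\chi^{(n)}=1$), and $T_\rho\cong\prod_{O,i}\mathbb F^*_{Q^{d_O\rho_{O,i}}}$. On each factor $\theta_\rho$ is $(\theta_O)_{(fd_O)}\circ\mathrm{Norm}$ with $\theta_O\in O$. The sign depends only on the pairs $(d_O,|\Lambda(O)|)$. Moreover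
$$\chi_\Lambda(1)=\prod_{i=1}^N(Q^i-1)\prod_O\Big(Q^{d_On(\Lambda(O))}\prod_h(Q^{d_Oh}-1)^{-1}\Big).$$

**(G1)** Since $|\mathrm{GL}_N(\mathbb F_Q)|=Q^{N(N-1)/2}\prod_{i=1}^N(Q^i-1)$ and $N=\sum_Od_O|\Lambda(O)|$,
$$\Big(\frac{|\mathrm{GL}_N(\mathbb F_Q)|}{\chi_\Lambda(1)}\Big)^{2g-2}=Q^{(g-1)N(N-1)}\prod_OQ^{-(2g-2)d_On(\Lambda(O))}\prod_h(Q^{d_Oh}-1)^{2g-2}=Q^{(g-1)N^2}\prod_O\mathcal H_{\Lambda(O)}(Q^{d_O}).\tag{12}$$

The other three facts follow from the formula for $\chi_\Lambda$ and the Deligne–Lusztig character formula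
$$R_T^\theta(su)=|C(s)|^{-1}\sum_{x:\ x^{-1}sx\in T}\theta(x^{-1}sx)\,Q^{C(s)}_{xTx^{-1}}(u),$$
in which all groups are groups of $\mathbb F_Q$-points and $Q^{C(s)}_{xTx^{-1}}$ denotes a Green function.

**(G2)** For $\alpha\in\mathrm{Hom}(\mathbb F_Q^*,\mathbb C^*)=\Theta_f$, $(\alpha\circ\det)\chi_\Lambda=\chi_{\Lambda'}$ with $\Lambda'(\alpha\theta)=\Lambda(\theta)$. Indeed $\det(su)=\det(x^{-1}sx)$, so $(\alpha\circ\det)R_T^\theta=R_T^{\theta\cdot(\alpha\circ\det)|_T}$, and $\alpha\circ\det$ is $\alpha\circ\mathrm{Norm}$ on each factor of $T$.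

**(G3)** $\chi_\Lambda\circ\mathrm{Fr}=\chi_{\Lambda'}$ with $\Lambda'(\theta^q)=\Lambda(\theta)$. First, $R_T^\theta\circ\mathrm{Fr}=R_{\mathrm{Fr}^{-1}T}^{\theta\circ\mathrm{Fr}}$: substitute $x=\mathrm{Fr}(x')$ in the character formula. Green functions of products of general linear groups depend only on the type of the torus and the Jordan type of $u$, which $\mathrm{Fr}$ preserves. Next, if $\iota:T\cong\prod\mathbb F^*_{Q^{k_i}}$ comes from an $\mathbb F_Q$-algebra isomorphism, then so does $\iota'=\mathrm{Frob}_q^{-1}\,\iota\,\mathrm{Fr}$ for $\mathrm{Fr}^{-1}T$. For a character $\theta$ of $\prod\mathbb F^*_{Q^{k_i}}$ we get $\theta\circ\iota\circ\mathrm{Fr}=\theta\circ\mathrm{Frob}_q\circ\iota'=\theta^q\circ\iota'$.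

**(G4)** $\omega_{\chi_\Lambda}(z)=\prod_O(\theta_O)_{(fd_O)}(z)^{|\Lambda(O)|}$ for $z\in\mathbb F_Q^*$. Indeed $R_T^\theta(zy)=\theta(z)R_T^\theta(y)$, and the norm of $z$ from $\mathbb F_{Q^{d\rho}}$ to $\mathbb F_{Q^d}$ is $z^\rho$.

### 6.2 The invariant $\eta$ of an orbit and its distribution

Central characters will be read off from one root of unity per Frobenius orbit. For $\theta\in\Theta_k$ put $N_k(\theta)=\prod_{i<k}\theta^{q^i}$. It is killed by $q-1$, so it lies in $\Theta_1$. As a character of $\mathbb F_{q^k}^*$ it is $x\mapsto\theta_{(k)}(\mathrm{Norm}(x))$, so as a character of $\mathbb F_q^*$ it is $\theta_{(k)}|_{\mathbb F_q^*}$. Thus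
$$\theta_{(k)}(z)=N_k(\theta)(z)\quad(\theta\in\Theta_k,\ z\in\mathbb F_q^*),\qquad N_k(\theta)=N_\delta(\theta)^{k/\delta}\ \text{ if }\theta\in\Theta_\delta,\ \delta\mid k,\tag{13}$$
where elements of $\Theta_1$ are evaluated as characters of $\mathbb F_q^*$.

**Definition ($\eta$ of an orbit).** For an $\mathrm{Fr}$-orbit $O$ of degree (cardinality) $\delta$ put $\eta(O)=N_\delta(\theta)(\zeta_n)\in\mu_n(\mathbb C)$ for $\theta\in O$. This does not depend on $\theta$, since $N_\delta(\theta^q)=N_\delta(\theta)$. *Example:* for $\delta=1$ it is $\theta_{(1)}(\zeta_n)$.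

The map $N_N:\Theta_N\to\Theta_1$, $\theta\mapsto\theta^{(q^N-1)/(q-1)}$, is surjective (cyclic groups), and evaluation at $\zeta_n$ maps $\Theta_1$ onto $\mu_n$. So each $\xi\in\mu_n$ equals $N_N(\theta)(\zeta_n)$ for exactly $(q^N-1)/n$ elements $\theta\in\Theta_N$. As $\Theta_N$ is the union of the orbits of degree dividing $N$, (13) gives, for every $N\ge1$ and $\xi\in\mu_n$,
$$\sum_{\delta\mid N}\delta\cdot\#\{O:\ \deg O=\delta,\ \eta(O)^{N/\delta}=\xi\}=\frac{q^N-1}n.\tag{14}$$

### 6.3 The sum $A$ as a product over orbits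

Here $f=1$, $Q=q$, $N=n$ in Section 6.1. By (G2), the $\Lambda$ in (4) are the $\mathrm{Fr}$-invariant, $\langle\alpha\rangle$-invariant functions of size $n$.

**Step 1 (divide by $\alpha$).** The map $\pi:\theta\mapsto\theta^m$ is surjective on $\Theta$ with kernel the $m$-torsion, which is $\langle\alpha\rangle\subset\Theta_1$. So $\Lambda=\bar\Lambda\circ\pi$ with $\bar\Lambda$ $\mathrm{Fr}$-invariant of size $n/m=r$.

**Step 2 (orbits above an orbit).** Let $\bar O\ni\vartheta$ be an $\mathrm{Fr}$-orbit of degree $\delta$, $\theta^m=\vartheta$, and $\tau=\theta^{q^\delta-1}$. Then $\tau^m=\vartheta^{q^\delta-1}=1$, so $\tau\in\langle\alpha\rangle$. As $\mathrm{Fr}$ fixes $\langle\alpha\rangle$ pointwise, $\theta^{q^{\delta i}}=\theta\tau^i$ and $\tau$ does not depend on the choice of $\theta$. So $\pi^{-1}(\bar O)$, which has $m\delta$ elements, consists of $m/\mathrm{ord}(\tau)$ orbits of degree $\delta\,\mathrm{ord}(\tau)$. Let $\nu=N_\delta(\vartheta)=\theta^{m(q^\delta-1)/(q-1)}\in\Theta_1$;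 then $\tau=\nu^{(q-1)/m}$. In the cyclic group $\Theta_1$ of order $q-1$, $\nu'^{(q-1)/m}=1$ iff $\nu'$ is an $m$-th power iff $\nu'(\zeta_m)=1$. Applying this to the powers of $\nu$, $\mathrm{ord}(\tau)=\mathrm{ord}(\nu(\zeta_n^r))=\mathrm{ord}(\eta(\bar O)^r)$.

**Step 3 (central character).** By (G4) and (13), the orbits above $\bar O$ contribute to $\omega_\chi(z)$, $z\in\mathbb F_q^*$, the value at $z$ of $\big(\prod_{\theta\in\pi^{-1}(\bar O)}\theta\big)^{|\bar\Lambda(\bar O)|}$. The product over the fiber of one $\vartheta'$ is $\vartheta'\varepsilon$ with $\varepsilon=\alpha^{m(m-1)/2}$, so the whole product is $N_\delta(\vartheta)\,\varepsilon^\delta$. Here $\varepsilon$ is trivial for $m$ odd and the quadratic character for $m$ even. In both cases $\varepsilon(\zeta_n)=1$, because $\zeta_n$ is a square in $\mathbb F_q^*$ ($2n\mid q-1$). So $\bar O$ contributes $\eta(\bar O)^{-d|\bar\Lambda(\bar O)|}$ to $\omega_\chi(\zeta_n^{-d})$.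

With (12), $\bar O$ contributes $\mathcal H_\lambda(q^{\delta f})^{m/f}$ with $\lambda=\bar\Lambda(\bar O)$, $f=\mathrm{ord}(\eta(\bar O)^r)$. Write $[T^r]$ for the coefficient of $T^r$. Then
$$A=q^{(g-1)n^2}\,[T^r]\prod_{\bar O}\Phi_{\eta(\bar O)^r}\big(q^{\deg\bar O},\ \eta(\bar O)^{-d}\,T^{\deg\bar O}\big).\tag{15}$$

### 6.4 The sums $B_f$ as products over orbits

By (G3), the $\psi$ in (10) are the $\chi_\Lambda$ with $\Lambda$ $\mathrm{Fr}$-invariant of size $r$. An $\mathrm{Fr}$-orbit $O$ of degree $\delta$ splits into $s=\gcd(f,\delta)$ $\mathrm{Fr}^f$-orbits of size $\delta/s$. Put $f'=f/s$. Then $Q^{\delta/s}=q^{\delta f'}$, $s\cdot m/f=m/f'$, and $Q^{(g-1)r^2m/f}=q^{(g-1)nr}$; so by (12) $O$ contributes $\mathcal H_{\Lambda(O)}(q^{\delta f'})^{m/f'}$. By (G4) and (13) with $k=f\delta/s=f'\delta$, each of the $s$ orbits contributes $(N_\delta(\theta)(z))^{f'|\Lambda(O)|}$ to $\omega_\psi(z)$, $z\in\mathbb F_q^*$. All $s$ of them, raised to the power $m/f$, give $N_\delta(\theta)(z)^{m|\Lambda(O)|}$.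 If $\xi\in\mu_m$ has order $f$, then $f'=\mathrm{ord}(\xi^\delta)$. So
$$B_f=q^{(g-1)nr}\,[T^r]\prod_O\Phi_{\xi^{\deg O}}\big(q^{\deg O},\ \eta(O)^{-em}\,T^{\deg O}\big).\tag{16}$$

## 7. Rank four, order two: the types of characters do not match

For $n=2$ the principal series matched $\mathcal L_0$ and the cuspidal characters matched $\mathcal L_1$. The natural plan for general $n$ is to match the terms of (15), type by type, with those of (16). Let us try $n=4$, $m=2$, $r=2$, so $d,e$ are odd; write $\mathcal H_1,\mathcal H_2,\mathcal H_{11}$ for $\mathcal H_{(1)},\mathcal H_{(2)},\mathcal H_{(1,1)}$. A function of size $2$ is supported on one point of $\Theta_1$, on two points of $\Theta_1$, or on an orbit of degree $2$. By (14), each value of $\eta$ occurs $(q-1)/4$ times on $\Theta_1$.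

*The $\kappa$-side, $q^{-16(g-1)}A$.*

* One point, weight $\eta^{-2d}$: this is $1$ if $\eta^2=1$ and $-1$ if $\eta^2=-1$. Total: $\frac{q-1}2\big(\mathcal H_2(q)^2+\mathcal H_{11}(q)^2\big)-\frac{q-1}2\big(\mathcal H_2(q^2)+\mathcal H_{11}(q^2)\big)$.
* Two points, both with $\eta^2=1$: since $\sum\eta^{-d}=0$ and $\sum\eta^{-2d}=\frac{q-1}2$ over these points, unordered pairs give $\frac12\big(0-\frac{q-1}2\big)\mathcal H_1(q)^4$. Both with $\eta^2=-1$: similarly $+\frac{q-1}4\mathcal H_1(q^2)^2$.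
* Two points, one with $\eta^2=1$ and one with $\eta^2=-1$: each pair contributes $\mathcal H_1(q)^2\mathcal H_1(q^2)$ times a weight; the weights sum to $0$.
* Degree $2$, weight $\eta^{-d}$. On $\Theta_2$ all four values of $N_2(\theta)(\zeta_4)$ are equally frequent; on $\Theta_1$ the value is $\theta_{(1)}(\zeta_4)^2$, which is $1$ and $-1$ equally often. So the weights with $\eta^2=1$ (factor $\mathcal H_1(q^2)^2$) sum to $0$, and those with $\eta^2=-1$ (factor $\mathcal H_1(q^4)$) sum to $0$.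

*The $\gamma$-side.* Weights are $\eta^{-2e|\lambda|}$. One point has weight $1$; for two points, $\sum\eta^{-2e}=0$ over $\Theta_1$, so unordered pairs give $\frac12(0-(q-1))$; for degree $2$, the sum of $N_2(\theta)(\zeta_4)^{-2e}$ over $\Theta_2$ is $0$ and over $\Theta_1$ it is $q-1$, so orbits give $-\frac12(q-1)$. Hence
$$q^{-8(g-1)}B_1=(q-1)\big(\mathcal H_2(q)^2+\mathcal H_{11}(q)^2-\tfrac12\mathcal H_1(q)^4-\tfrac12\mathcal H_1(q^2)^2\big),$$
$$q^{-8(g-1)}B_2=(q-1)\big(\mathcal H_2(q^2)+\mathcal H_{11}(q^2)-\tfrac12\mathcal H_1(q^2)^2-\tfrac12\mathcal H_1(q^2)^2\big).$$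

One checks that $q^{-16(g-1)}A=\frac12q^{-8(g-1)}(B_1-B_2)$, as (5) demands. But the plan has failed. The mixed characters on the $\kappa$-side, with $\mathcal H_1(q)^2\mathcal H_1(q^2)$, and those with $\mathcal H_1(q^4)$ have no partners on the $\gamma$-side and disappear only after summation. The orbits of degree $2$ contribute nothing to $A$ but do contribute to $B_1$ and $B_2$. The two sides agree as sums, not term by term, and listing types for general $r$ gives no reason why.

The computation shows what to use instead. An orbit enters (15) and (16) only through its degree and its $\eta$; by (14) the values of $\eta$ are equidistributed once orbits of all degrees dividing $N$ are counted together; and sums over roots of unity kill almost everything. A logarithm turns the product over orbits into a sum over orbits, to which (14) applies directly.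

## 8. Logarithms and roots of unity

**Step 1 (expand the logarithm).** From the definition of $U$,
$$\sum_{k\ge1}\frac1kU_{\xi^k}(t^k,T^k)=\sum_{k,\ell}\frac{\mu(\ell)}{k\ell}\log\Phi_{\xi^{k\ell}}(t^{k\ell},T^{k\ell})=\log\Phi_\xi(t,T),$$
and hence
$$\log\Phi_\xi(t,aT^\delta)=\sum_{\ell\ge1}\frac1\ell U_{\xi^\ell}(t^\ell,a^\ell T^{\ell\delta}).\tag{17}$$

**Step 2 (evaluate $A$).** By (17), the logarithm of the product in (15) is
$$\sum_{\bar O}\sum_\ell\frac1\ell U_{\eta(\bar O)^{\ell r}}\big(q^{\ell\delta},\eta(\bar O)^{-d\ell}T^{\ell\delta}\big),\qquad\delta=\deg\bar O.$$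
Group by $N=\ell\delta$ and $\xi=\eta(\bar O)^\ell\in\mu_n$, and write $\frac1\ell=\frac\delta N$. By (14) it equals
$$\sum_{N\ge1}\frac{q^N-1}{nN}\sum_{\xi\in\mu_n}U_{\xi^r}(q^N,\xi^{-d}T^N)=\sum_{N,s}\frac{q^N-1}{nN}\Big(\sum_{\xi\in\mu_n}\xi^{-ds}U^{(s)}_{\xi^r}(q^N)\Big)T^{Ns}.$$
Replacing $\xi$ by $\xi\rho$ with $\rho\in\mu_r$ leaves $\xi^r$ unchanged and multiplies the inner sum by $\rho^{-ds}$. So the inner sum vanishes unless $r\mid ds$, that is, $r\mid s$, as $(d,r)=1$. The logarithm is therefore a series in $T^r$ without constant term, and the $T^r$-coefficients of the product and of its logarithm agree. If $Ns=r$ and $r\mid s$, then $N=1$, $s=r$. Hence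
$$A=q^{(g-1)n^2}\frac{q-1}n\sum_{\xi\in\mu_n}\xi^{-dr}U^{(r)}_{\xi^r}(q)=q^{(g-1)n^2}\frac{q-1}m\sum_{\xi'\in\mu_m}\xi'^{-d}U^{(r)}_{\xi'}(q)=q^{(g-1)n^2}\frac{q-1}m\sum_{f\mid m}\mu(f)U^{(r)}_f(q).\tag{18}$$
The second equality holds because each $\xi'\in\mu_m$ is $\xi^r$ for $r$ values of $\xi$, and the third because $\sum_{\mathrm{ord}\,\xi'=f}\xi'^{-d}=\mu(f)$ for $(d,m)=1$.

**Step 3 (evaluate $B_f$).** The logarithm of the product in (16) is $\sum_O\sum_\ell\frac1\ell U_{\xi^{\ell\delta}}(q^{\ell\delta},\eta(O)^{-em\ell}T^{\ell\delta})$, $\delta=\deg O$. Grouping by $N=\ell\delta$ and $\rho=\eta(O)^\ell$ and using (14), it equals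
$$\sum_{N\ge1}\frac{q^N-1}{nN}\sum_{\rho\in\mu_n}U_{\xi^N}(q^N,\rho^{-em}T^N)=\sum_{N\ge1}\frac{q^N-1}N\sum_{s:\ r\mid s}U^{(s)}_{\xi^N}(q^N)\,T^{Ns},$$
because $\sum_{\rho\in\mu_n}\rho^{-ems}$ is $n$ if $n\mid ems$, i.e. $r\mid es$, i.e. $r\mid s$, and $0$ otherwise. Again this is a series in $T^r$, and only $N=1$, $s=r$ contributes to $T^r$:
$$B_f=q^{(g-1)nr}(q-1)\,U^{(r)}_f(q).\tag{19}$$

**Step 4 (proof of Theorem 2).** The value of $F(\gamma)$ is (8). By (4) and (18), the average of Lemma 1 for $(M^d,\Gamma,\kappa)$ is $q^{(g-1)n^2}(q-1)^{2-2g}\frac1m\sum_{f\mid m}\mu(f)U^{(r)}_f(q)$ for almost all $v$. By (11) and (19), the average for $(Y,\Gamma\times\langle w\rangle,(1,\kappa_0^k))$ with $(k,m)=1$ is $q^{(g-1)nr}(q-1)^{2-2g}\frac1m\sum_{f\mid m}\mu(f)U^{(r)}_f(q)$. Both are values at $q$ of fixed elements of $\mathbb Q(t)$, so by Lemma 1 and Section 3, Step 3, they are $E(M^d)_\kappa$ and $E((M^e)^\gamma;(L_\gamma^{\hat B})^{\otimes k})^\Gamma$ with $q=xy$. Since $F(\gamma)=(g-1)(n^2-nr)$,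 the second multiplied by $q^{F(\gamma)}$ equals the first. $\square$

Theorem 1 follows as in Section 2. Summing (5) also gives, with $J_{2g}(m)=\#\{\gamma\in\Gamma:\mathrm{ord}\,\gamma=m\}$ and all $d,e$ coprime to $n$,
$$E(M^d)=E^{\hat B^d}_{st}(M^e/\Gamma)=\frac{q^{(g-1)n^2}}{(q-1)^{2g-2}}\sum_{m\mid n}\frac{J_{2g}(m)}m\sum_{f\mid m}\mu(f)\,U^{(n/m)}_{m,f}(q).\tag{20}$$

## 9. Which powers of the gerbe give equality

We prove Theorem 3. If $(k,n)=1$, then $(k,m)=1$ for every $m\mid n$, and equality follows from Theorem 2 by summing as in Section 2. Now let $\gcd(k,n)>1$, let $p_0$ be the smallest prime dividing $\gcd(k,n)$, and put $\Delta=E^{\hat B^k}_{st}(M^e/\Gamma)-E(M^d)$. The plan is to find the top-degree term of $\Delta$ and see that it comes only from $\gamma$ of order $p_0$.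

**Step 1 (split $\Delta$).** Let $B_f$ now denote the Laurent polynomial (19). By (11), Lemma 1 and Theorem 2,
$$\Delta=\sum_\gamma\Delta_\gamma,\qquad\Delta_\gamma=q^{F(\gamma)}(q-1)^{1-2g}\frac1m\sum_{f\mid m}\big(c_f(k)-\mu(f)\big)B_f\qquad(m=\mathrm{ord}\,\gamma),$$
and $\Delta_\gamma=0$ if $(k,m)=1$. If $(k,m)>1$, then some prime dividing $\gcd(k,n)$ divides $m$, so $m\ge p_0$.

**Step 2 (degree bound).** $\Delta_\gamma$ is $q^{F(\gamma)}$ times a difference of E-polynomials of isotypic parts of $H_c^*(Y)$, and $\dim Y=\dim(M^e)^\gamma$. So by Section 4, Step 2, and (8),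
$$\deg_q\Delta_\gamma\le F(\gamma)+\dim(M^e)^\gamma=(g-1)(n^2+n^2/m-2)=:D(m),$$
which is strictly decreasing in $m$.

**Step 3 (order $p_0$).** Let $m=p_0$, $r=n/p_0$. Since $c_1(k)=1=\mu(1)$ and $c_{p_0}(k)-\mu(p_0)=(p_0-1)+1=p_0$, we get $\Delta_\gamma=q^{F(\gamma)}(q-1)^{1-2g}B_{p_0}$.

**Step 4 (claim: $B_{p_0}\sim q^{1+(2g-2)p_0r^2}$ as $q\to\infty$ through the admissible residue field sizes).** Put $Q=q^{p_0}$ and use (10) with $m=f=p_0$. The leading term of $\mathcal H_\lambda(t)$ is $t^{(g-1)\sum\lambda_i^2}$, because $\sum h=n(\lambda)+n(\lambda')+|\lambda|$ and $2n(\lambda')+|\lambda|=\sum\lambda_i^2$. So by (12), for $\psi=\chi_\Lambda$ the term $(|\mathrm{GL}_r(\mathbb F_Q)|/\psi(1))^{2g-2}$ has order $Q^{(g-1)(r^2+\Sigma)}$ with $\Sigma=\sum_\theta\sum_i\Lambda(\theta)_i^2$, a sum of squares of parts whose total is $r$.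

* Let $\Lambda$ be supported at one $\theta\in\Theta_1$ with $\Lambda(\theta)=(r)$; there are $q-1$ such. Then $\psi(1)=1$, and by Section 6.4 $\omega_\psi(\zeta_n^{-e})=\theta_{(1)}(\zeta_n)^{-emr}=1$, since $mr=n$. Together these terms contribute $(q-1)|\mathrm{GL}_r(\mathbb F_Q)|^{2g-2}\sim q^{1+(2g-2)p_0r^2}$. If $r=1$, there are no others.
* If $r\ge2$, every other $\Lambda$ has $\Sigma\le(r-1)^2+1$, so its term is $O(Q^{(2g-2)(r^2-r+1)})$. There are $O(q^r)$ such $\mathrm{Fr}$-invariant $\Lambda$ (finitely many types, and at most $q^\delta$ orbits of degree $\delta$). Their total is $O(q^{r+(2g-2)p_0(r^2-r+1)})$, which is the order of the main term times $q^{(r-1)(1-(2g-2)p_0)}\to0$.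

**Step 5 (conclusion).** Since $p_0r^2=nr$,
$$F(\gamma)+(1-2g)+1+(2g-2)p_0r^2=F(\gamma)+(2g-2)(nr-1)=D(p_0).$$
So each of the $p_0^{2g}-1>0$ elements $\gamma$ of order $p_0$ has $\Delta_\gamma\sim q^{D(p_0)}$. All other nonzero $\Delta_\gamma$ have $m>p_0$, hence degree at most $D(m)<D(p_0)$. Therefore
$$\Delta=(p_0^{2g}-1)\,q^{D(p_0)}+(\text{lower order})\ne0,$$
which proves Theorem 3. $\square$

For $n=2$, $k=0$ this can be compared with Section 1.5. There each of the $2^{2g}-1$ nontrivial $\gamma$ contributes $q^{2g-2}\cdot\frac12((q-1)^{2g-2}+(q+1)^{2g-2})$ instead of the correct value. The difference is $q^{2g-2}(q+1)^{2g-2}$, with leading term $q^{4g-4}=q^{D(2)}$.
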